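\title{Long return paths do not determine the rank of a hyperbolic 3-manifold}

\begin{abstract}
Let a closed hyperbolic 3-manifold $M$ be cut by a separating totally geodesic surface $S$ of genus $g$ into pieces $N_A$ and $N_B$. We show that the formula $\operatorname{rk}\pi_1M=\operatorname{rk}\pi_1N_A+\operatorname{rk}\pi_1N_B-g$ can fail, for every $g\ge2$, no matter how long the return paths of $N_A$ and $N_B$ are. In our examples $\operatorname{rk}\pi_1M=\operatorname{rk}\pi_1N_A+\operatorname{rk}\pi_1N_B-2g$, while the double of the same $N_A$ has rank $2\operatorname{rk}\pi_1N_A-g$. The two pieces are quotients of a single Dehn surgery on $S\times[-1,1]$ by two free involutions that generate a dihedral group. Homology with coefficients in $\mathbb F_2$ bounds the ranks of the pieces from below, and in $M$ the two involutions together produce generators of $\pi_1S$ from a single arc.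
\end{abstract}

\section{Introduction}\label{sec:intro}

A manifold is \emph{hyperbolic} if it carries a complete Riemannian metric of constant sectional curvature $-1$. Let $M$ be a closed hyperbolic 3-manifold containing a closed, embedded, separating, totally geodesic surface $S$ of genus $g\ge2$. Cutting $M$ along $S$ gives two compact hyperbolic 3-manifolds $N_A$ and $N_B$ with totally geodesic boundary isometric to $S$; we say that $S$ \emph{splits} $M$ into $N_A$ and $N_B$. For a compact hyperbolic 3-manifold $N$ with totally geodesic boundary, a \emph{return path} is a geodesic arc in $N$ with both endpoints on $\partial N$ that meets $\partial N$ orthogonally at both ends. The universal cover of $N$ is a convex region of $\mathbb H^3$ bounded by disjoint planes, and return paths lift to common perpendiculars of pairs of these planes. So if all return paths have length at least $L$, the planes have disjoint open $L/2$-neighborhoods, and $\partial N$ has an embedded collar of width $L/2$. Finally, the \emph{rank} $\operatorname{rk}G$ of a finitely generated group $G$ is the minimal number of elements that generate it.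

The group $\pi_1M$ is generated by the images of $\pi_1N_A$ and $\pi_1N_B$, so its rank is at most the sum of their ranks. The two images share $\pi_1S$, and one asks how many generators this saves. The following answer is proposed in \cite{RS}.

\begin{quote}
\textbf{Conjecture.} For each $g\ge2$ there is a constant $L(g)<\infty$, depending only on $g$, with the following property. If a closed hyperbolic 3-manifold $M$ is split by a closed, embedded, separating totally geodesic surface of genus $g$ into $N_A$ and $N_B$, and the shortest return paths of $N_A$ and $N_B$ have length at least $L(g)$, then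
\begin{equation}\label{eq:conj}
\operatorname{rk}\pi_1M=\operatorname{rk}\pi_1N_A+\operatorname{rk}\pi_1N_B-g .
\end{equation}
\end{quote}

Here and below $\bullet$ stands for $A$ or $B$. A handle count explains the term $-g$. Suppose $N_\bullet=C_\bullet\cup H_\bullet$, where $C_\bullet$ is a collar of $S$ with $g_\bullet-g$ one-handles attached on its inner side, and $H_\bullet$ is a handlebody of genus $g_\bullet$ glued to the inner boundary surface of $C_\bullet$. The fundamental group of that surface maps onto both $\pi_1C_\bullet$ and $\pi_1H_\bullet$, so each of these two groups maps onto $\pi_1N_\bullet$. Thus $\pi_1N_A$ is generated by $g_A$ elements, $\pi_1N_B$ is generated by $\pi_1S$ and $g_B-g$ further elements, and $\operatorname{rk}\pi_1M\le g_A+g_B-g$. When $\operatorname{rk}\pi_1N_\bullet=g_\bullet$, this is one inequality of \eqref{eq:conj}. For a double $M=DN_A$, homology gives the matching lower bound whenever it computes the rank of $\pi_1N_A$ (Section~\ref{sec:MV}). When $S$ has a very wide collar, the two sides are far apart, and one might expect that generators on one side cannot help the other side beyond this count. This expectation is wrong in every genus.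

\begin{theorem}\label{thm:main}
Let $g\ge2$ and $L>0$. There is a closed orientable hyperbolic 3-manifold $M$, split by a closed embedded separating totally geodesic surface $S$ of genus $g$ into $N_A$ and $N_B$, such that all return paths of $N_A$ and $N_B$ are longer than $L$ and
\[
\operatorname{rk}\pi_1M<\operatorname{rk}\pi_1N_A+\operatorname{rk}\pi_1N_B-g .
\]
Hence for no $g\ge2$ does a constant $L(g)$ as in the Conjecture exist.
\end{theorem}

All the ranks in the examples can be computed.

\begin{theorem}\label{thm:sharp}
Let $g\ge2$ and $L>0$. For infinitely many integers $e$ there are $M,N_A,N_B$ as in Theorem~\ref{thm:main} with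
\[
\operatorname{rk}\pi_1N_A=\operatorname{rk}\pi_1N_B=g+1+e,\qquad
\operatorname{rk}\pi_1M=2+2e=\operatorname{rk}\pi_1N_A+\operatorname{rk}\pi_1N_B-2g ,
\]
while the double $DN_A$ of the same $N_A$ satisfies $\operatorname{rk}\pi_1(DN_A)=2\operatorname{rk}\pi_1N_A-g$. So even for return paths longer than $L$, the rank of $\pi_1M$ is not a function of $g$, $\operatorname{rk}\pi_1N_A$ and $\operatorname{rk}\pi_1N_B$, and \eqref{eq:conj} fails if the subtracted $g$ is replaced by any other function of $g$.
\end{theorem}

The saving $2g$ is the largest possible when homology computes the ranks of the pieces.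

\begin{proposition}\label{prop:lower}
If $\operatorname{rk}\pi_1N_\bullet=\dim H_1(N_\bullet;\mathbb F)$ for $\bullet=A,B$ and one field $\mathbb F$, then
\[
\operatorname{rk}\pi_1M\ge\operatorname{rk}\pi_1N_A+\operatorname{rk}\pi_1N_B-2g .
\]
\end{proposition}

The examples of Theorem~\ref{thm:sharp} attain equality here, with $\mathbb F=\mathbb F_2$.

The mechanism is visible in a manifold that is not hyperbolic, a union of two twisted interval bundles, and Section~\ref{sec:model} treats it first. The rest of the paper makes that manifold hyperbolic without losing the count of generators. Sections~\ref{sec:packing} and~\ref{sec:cusped} build a cusped hyperbolic manifold from a fine circle packing of $S$; Section~\ref{sec:link} identifies it with a link complement in $S\times[-1,1]$; Section~\ref{sec:filling} fills the cusps and controls the return paths. Sections~\ref{sec:homology} and~\ref{sec:generators} bound the ranks from below and from above, and Section~\ref{sec:proofs} assembles the theorems.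

Paths are composed from left to right, and an equation between paths means a homotopy relative to endpoints.

\section{The range allowed by homology}\label{sec:MV}

For every field $\mathbb F$ and connected space $N$, generators of $\pi_1N$ span $H_1(N;\mathbb F)$, so $\operatorname{rk}\pi_1N\ge\dim H_1(N;\mathbb F)$. All lower bounds for rank in this paper come from this inequality.

\begin{lemma}\label{lem:MV}
Let $N_A,N_B$ be compact connected 3-manifolds whose boundaries are identified with a closed orientable surface $S$ of genus $g$, let $M=N_A\cup_SN_B$, and let $K_\bullet$ be the kernel of $H_1(S;\mathbb F)\to H_1(N_\bullet;\mathbb F)$. Then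
\[
\dim H_1(M;\mathbb F)=\dim H_1(N_A;\mathbb F)+\dim H_1(N_B;\mathbb F)-2g+\dim(K_A\cap K_B).
\]
Moreover $\dim K_\bullet=g$ if $N_\bullet$ is orientable or $\mathbb F=\mathbb F_2$.
\end{lemma}

\begin{proof}
Since $S$ is connected, the Mayer--Vietoris sequence ends in
\[
H_1(S)\to H_1(N_A)\oplus H_1(N_B)\to H_1(M)\to0 .
\]
The first map has kernel $K_A\cap K_B$ and its source has dimension $2g$. For the last claim let $i\colon S\to N=N_\bullet$ be the inclusion. The kernel $K_\bullet$ is the image of $H_2(N,S)\to H_1(S)$, and Poincar\'e--Lefschetz duality identifies this map with $i^*\colon H^1(N)\to H^1(S)$. So $\dim K_\bullet$ equals the rank of $i^*$, which is the rank $2g-\dim K_\bullet$ of $i_*$.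
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
By Lemma~\ref{lem:MV}, $\operatorname{rk}\pi_1M\ge\dim H_1(M;\mathbb F)\ge\dim H_1(N_A;\mathbb F)+\dim H_1(N_B;\mathbb F)-2g$.
\end{proof}

For orientable pieces, homology thus loses between $g$ and $2g$ dimensions in the gluing. It loses $g$ when $K_A=K_B$, as in a double, and $2g$ when $K_A\cap K_B=0$. The Conjecture says that rank always behaves as in the first case once the return paths are long. Theorem~\ref{thm:sharp} realizes both cases with the same $N_A$.

\section{Two involutions and a two-generator model}\label{sec:model}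

\subsection*{The surface}
Fix $g\ge2$ and put $n=g+1$. We need two free involutions of a surface of genus $g$ that generate a finite group and that together carry one arc to a family of arcs cutting the surface into discs.

\begin{lemma}\label{lem:surface}
There are a closed orientable surface $S$ of genus $g$, free orientation-reversing involutions $\sigma_A,\sigma_B$ of $S$ generating a dihedral group $\Delta$ of order $2n$, points $x$ and $x'=\sigma_A(x)=\sigma_B(x)$, and arcs $p_0,\dots,p_{2n-1}$ from $x$ to $x'$ with disjoint interiors (indices modulo $2n$), such that:
\begin{enumerate}
\item[(a)] for the graph $\Theta=\bigcup_ip_i$, the map $\pi_1(\Theta,x)\to\pi_1(S,x)$ is onto;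
\item[(b)] for all $i$,
\begin{equation}\label{eq:arcs}
p_{2i+1}=\sigma_A(p_{2i})^{-1},\qquad p_{2i+2}=\sigma_B(p_{2i+1})^{-1};
\end{equation}
\item[(c)] $S$ has a triangulation $\tau_0$ that is a simplicial complex, contains $\Theta$ in its 1-skeleton, and on which $\Delta$ acts simplicially.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\Sigma$ be the unit sphere, $\alpha$ its antipodal map, and $y,z\in\Sigma$ orthogonal vectors. Let $\phi\colon\pi_1(\Sigma\smallsetminus\{\pm y,\pm z\})\to\mathbb Z/n$ send small positive loops about $y,-y,z,-z$ to $1,1,-1,-1$; these values sum to zero, so $\phi$ exists. Let $S\to\Sigma$ be the corresponding connected cyclic cover, completed over the four points, and let $\delta$ generate its deck group. Each of the four points has exactly one preimage, so $\chi(S)=n(2-4)+4=2-2g$.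

\emph{The involutions.} The map $\alpha$ sends a positive loop about $y$ to a negative loop about $-y$, and likewise for the other three points, so $\phi\circ\alpha_*=-\phi$. Hence $\alpha$ preserves $\ker\phi$ and lifts to $S$, and every lift $\sigma$ satisfies $\sigma\delta\sigma^{-1}=\delta^{-1}$. We choose a lift of order two. A great circle missing the four points has one of $\pm y$ and one of $\pm z$ on each side, so $\phi$ vanishes on it and its lifts are closed. Write such a circle as $a\cdot\alpha(a)$, with $a$ a half circle from a point $b'$ to $-b'$. Let $\tilde a$ be a lift of $a$, from $\tilde b$ to $\tilde b_1$, and let $\sigma$ be the lift of $\alpha$ with $\sigma(\tilde b)=\tilde b_1$. Then $\tilde a\cdot\sigma(\tilde a)$ is a lift of the whole circle, from $\tilde b$ to $\sigma^2(\tilde b)$. So the deck transformation $\sigma^2$ fixes the unbranched point $\tilde b$, and $\sigma^2=1$. Put $\sigma_A=\sigma$ and $\sigma_B=\delta\sigma$. Then $\sigma_B^2=\delta\,(\sigma\delta\sigma^{-1})\,\sigma^2=1$ and $\sigma_B\sigma_A=\delta$. Both maps cover $\alpha$, so they reverse orientation and have no fixed point, and they generate the dihedral group $\langle\delta,\sigma\rangle$ of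 order $2n$.

\emph{The arcs.} Let $\mathfrak c$ be the great circle orthogonal to $z$, and let $x,x'$ be the points over $y,-y$; then $\sigma_\bullet(x)=x'$. The preimage $\Theta$ of $\mathfrak c$ is a graph with vertices $x,x'$ and $2n$ edges. Each open hemisphere bounded by $\mathfrak c$ contains one branch point, about which $\phi$ takes a generator as its value, so its preimage is an open disc. Thus $S$ is $\Theta$ with two discs attached, which gives (a). Let $p_0$ be a lift of one half of $\mathfrak c$, oriented from $y$ to $-y$, and put $p_{2i}=\delta^ip_0$ and $p_{2i+1}=\sigma_A(p_{2i})^{-1}$. The even arcs are the $n$ lifts of this half circle and the odd arcs are the $n$ lifts of the other one, all running from $x$ to $x'$. Finally $\sigma_B(p_{2i+1})^{-1}=\sigma_B\sigma_A(p_{2i})=\delta p_{2i}=p_{2i+2}$.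

\emph{The triangulation.} The points $\pm y,\pm z,\pm(y\times z)$ are the vertices of an octahedral triangulation of $\Sigma$, which is $\alpha$-invariant and contains $\mathfrak c$ in its 1-skeleton. A closed simplex minus the branch points is simply connected, so each closed simplex lifts to embedded copies in $S$. This is a regular cell structure, on which $\Delta$ acts by maps that are affine on cells. Its barycentric subdivision $\tau_0$ is a simplicial complex.
\end{proof}

The loops $a_i=p_ip_0^{-1}$ generate the free group $\pi_1(\Theta,x)$, so by (a) their images generate $\pi_1(S,x)$. Note that $a_0=1$.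

\subsection*{The model}
Let $\hat\sigma_\bullet(q,t)=(\sigma_\bullet q,-t)$, a free orientation-preserving involution of $S\times[-1,1]$, and let
\[
X_\bullet=(S\times[-1,1])/\hat\sigma_\bullet=S\times[0,1]\,/\,(q,0)\sim(\sigma_\bullet q,0).
\]
This is an interval bundle over the closed nonorientable surface $S/\sigma_\bullet$, with boundary $S\times1$, which we identify with $S$. Since $\chi(S/\sigma_\bullet)=1-g$,
\begin{equation}\label{eq:HX}
\dim H_1(X_\bullet;\mathbb F_2)=2-\chi(S/\sigma_\bullet)=g+1 .
\end{equation}
For $q\in S$ let $\theta^\bullet_q$ be the fiber path $(q,1)\to(q,0)=(\sigma_\bullet q,0)\to(\sigma_\bullet q,1)$. It runs from $q$ to $\sigma_\bullet q$, and $\theta^\bullet_{\sigma_\bullet q}=(\theta_q^\bullet)^{-1}$. Since $\sigma_\bullet x=x'$, the path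
\[
t_\bullet=\theta^\bullet_x\,p_0^{-1}
\]
is a loop at $x$.

\begin{proposition}\label{prop:model}
The group $\pi_1(X_A\cup_SX_B,x)$ is generated by $t_A$ and $t_B$, whereas $\operatorname{rk}\pi_1X_A+\operatorname{rk}\pi_1X_B-g\ge g+2$.
\end{proposition}

\begin{proof}
The inequality follows from \eqref{eq:HX}. Sliding the fiber along a path $p$ in $S$ from $v$ to $w$ gives $\theta^\bullet_v\,\sigma_\bullet(p)=p\,\theta^\bullet_w$ in $X_\bullet$. Apply this to an arc $p=p_i$ and put $\tilde p=\sigma_\bullet(p)^{-1}$. We get $\theta_x^\bullet\tilde p^{-1}=p\,(\theta_x^\bullet)^{-1}$, that is, $\tilde p=\theta_x^\bullet p^{-1}\theta_x^\bullet$, and substituting $\theta_x^\bullet=t_\bullet p_0$,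
\begin{equation}\label{eq:keymodel}
\tilde p\,p_0^{-1}=t_\bullet\,(p\,p_0^{-1})^{-1}\,t_\bullet .
\end{equation}
By \eqref{eq:arcs} this reads $a_{2i+1}=t_Aa_{2i}^{-1}t_A$ and $a_{2i+2}=t_Ba_{2i+1}^{-1}t_B$. Starting from $a_0=1$, all $a_i$ are words in $t_A,t_B$, so $\langle t_A,t_B\rangle$ contains $\pi_1(S,x)$. The composition $S\to X_\bullet\to S/\sigma_\bullet$ is the double cover, so $\pi_1S$ has index two in $\pi_1X_\bullet$; and $t_\bullet$ projects to the image of $p_0^{-1}$, whose lifts to $S$ are not closed. Hence $\pi_1S$ and $t_\bullet$ generate $\pi_1X_\bullet$, and van Kampen's theorem finishes the proof.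
\end{proof}

\begin{example}\label{ex:genus2}
Let $g=2$. Then $n=3$, the graph $\Theta$ has six edges, and $S$ is a union of two hexagons. The five generators of $\pi_1(\Theta,x)$ become
\begin{gather*}
a_1=t_A^2,\qquad a_2=t_Bt_A^{-2}t_B,\qquad a_3=t_At_B^{-1}t_A^2t_B^{-1}t_A,\\
a_4=t_Bt_A^{-1}t_Bt_A^{-2}t_Bt_A^{-1}t_B,\qquad a_5=t_At_B^{-1}t_At_B^{-1}t_A^2t_B^{-1}t_At_B^{-1}t_A .
\end{gather*}
In $X_A$ alone only the steps $a_0\to a_1$, $a_2\to a_3$, $a_4\to a_5$ are available; the generating set they give is $\{t_A,a_2,a_4\}$, in agreement with $\dim H_1(X_A;\mathbb F_2)=3$. In the union the missing steps are supplied by $t_B$, and two generators suffice, while the right side of \eqref{eq:conj} is $3+3-2=4$.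
\end{example}

The manifold $X_A\cup_SX_B$ is not hyperbolic: it is double covered by the mapping torus of $\sigma_B\sigma_A=\delta$, which has finite order, so it is finitely covered by $S\times S^1$. We repair this by Dehn surgery on links $\mathcal L_\bullet\subset X_\bullet$. Three demands shape the construction.
\begin{enumerate}
\item[(i)] The surgered pieces must be hyperbolic with geodesic boundary, and the boundary must have a wide collar. We obtain this from a link complement built over a very fine circle packing of $S$.
\item[(ii)] The two boundaries must be isometric \emph{by the identity of $S$}, since the relations \eqref{eq:keymodel} for $A$ and for $B$ have to concern the same arcs $p_i$. We therefore do the surgery once, on $S\times[-1,1]$, equivariantly for the whole group $\Delta$, and let $N_A$ and $N_B$ be two quotients of the same hyperbolic manifold. This is why $\sigma_A$ and $\sigma_B$ must generate a finite group.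
\item[(iii)] The link obstructs the homotopy behind \eqref{eq:keymodel}, and extra generators are needed to restore it. The slopes must be chosen so that each extra generator also raises $\dim H_1(N_\bullet;\mathbb F_2)$ by one.
\end{enumerate}

\section{Fine circle packings}\label{sec:packing}

For $k\ge1$ let $\tau_k$ be the \emph{edgewise subdivision} of $\tau_0$: each triangle is cut into $k^2$ triangles whose vertices are the points with barycentric coordinates in $\frac1k\mathbb Z$. It is again a simplicial complex, because vertices lying in two different triangles of $\tau_0$ lie in a common edge or vertex of them, along which the subdivisions agree. The group $\Delta$ acts simplicially on $\tau_k$, and each $p_i$ is an edge path. We will use many times that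
\begin{equation}\label{eq:free}
\text{$\sigma_\bullet$ maps no simplex of $\tau_k$ to itself,}
\end{equation}
since otherwise it would fix the barycenter.

\begin{theorem}[Koebe--Andreev--Thurston; {\cite[Ch.~13]{Th}}, \cite{CdV}]\label{thm:KAT}
For a simplicial triangulation of a closed orientable surface of genus at least $2$ with vertex set $V$, there is a unique function $r\colon V\to(0,\infty)$ such that, when each triangle $uvw$ is realized as the hyperbolic triangle with side lengths $r(u)+r(v)$, $r(v)+r(w)$, $r(w)+r(u)$, the angles at every vertex sum to $2\pi$.
\end{theorem}

Apply this to $\tau_k$. By uniqueness $r$ is $\Delta$-invariant. Identify each affine triangle with its hyperbolic triangle by sending the point with barycentric coordinates $\beta_0,\beta_1,\beta_2$ to the normalization of $\sum\beta_i\xi_i$, where the $\xi_i$ are the vertices in the hyperboloid model. These identifications agree along edges and commute with isometries. So $S$ receives a hyperbolic metric, depending on $k$, in which $\tau_k$ is geodesic and $\Delta$ acts by isometries.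

Let $D_v$ be the closed metric disc of radius $r(v)$ about the vertex $v$. Develop a triangle $T=uvw$ in $\mathbb H^2$. The side $uw$ is covered by the discs about $u$ and $w$, and the disc about $v$ touches these only at one point of $uv$ and one point of $vw$; so it misses the side $uw$. Hence every geodesic of length $r(v)$ from $v$ stays in the triangle in which it starts. It follows that $D_v$ is an embedded disc in the open star of $v$, that the discs $D_v$ have disjoint interiors, and that $D_v$ and $D_w$ meet exactly when $j=vw$ is an edge, in the single \emph{tangency point} $x_j\in j$.

The width of the collar in Section~\ref{sec:cusped} is governed by the largest radius. A length-area argument shows that it tends to zero: a disc surrounded by many short cycles of discs must be small, because each cycle has to use up area in order to go around it.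

\begin{lemma}\label{lem:fine}
$r_{\max}(k):=\max_vr(v)\to0$ as $k\to\infty$.
\end{lemma}

\begin{proof}
Fix a vertex $v$ of $\tau_k$. Let $C_1,C_2,\dots$ be finitely many disjoint simple closed edge cycles, not through $v$, each bounding a disc $B_i\subset S$ that contains $v$; let $|C_i|$ be the number of vertices of $C_i$. The curve $C_i$ lies in the union of the discs $D_u$, $u\in C_i$, which $\operatorname{int}D_v$ misses, so $\operatorname{int}D_v\subset B_i$. Lift $B_i$ to $\mathbb H^2$. A geodesic line through the lift of $v$ meets $\partial B_i$ on both sides at distance at least $r(v)$, and a closed curve through two points at distance at least $2r(v)$ has length at least $4r(v)$. The length of $C_i$ is $2\sum_{u\in C_i}r(u)$. With the Cauchy--Schwarz inequality and $\operatorname{area}(D_u)=4\pi\sinh^2(r(u)/2)\ge\pi r(u)^2$ we get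
\[
4r(v)^2\le\Bigl(\sum_{u\in C_i}r(u)\Bigr)^2\le\frac{|C_i|}{\pi}\sum_{u\in C_i}\operatorname{area}(D_u).
\]
Divide by $|C_i|$ and sum over $i$. All discs that occur have disjoint interiors and $\operatorname{area}(S)=4\pi(g-1)$, so
\[
r(v)^2\sum_i\frac1{|C_i|}\le g-1 .
\]
It remains to find cycles with $\sum_i1/|C_i|\to\infty$ uniformly in $v$. Choose a vertex $w$ of $\tau_0$ whose barycentric coordinate $\beta_w$ with respect to $\tau_0$ satisfies $\beta_w(v)\ge\frac13$, and put $i_0=k(1-\beta_w(v))$, an integer with $0\le i_0\le\frac23k$. Let $d_0$ be the maximal degree of a vertex of $\tau_0$.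

\emph{Case $i_0\le\sqrt k$.} For $i_0<i<k$ let $C_i=\{\beta_w=1-i/k\}$. It is an edge cycle with at most $d_0i$ vertices, and it bounds the disc $\{\beta_w\ge1-i/k\}$, which contains $v$ in its interior. Then
\[
\sum_i\frac1{|C_i|}\ge\frac1{d_0}\log\frac k{i_0+1}\ge\frac1{d_0}\log\frac{\sqrt k}2 .
\]

\emph{Case $i_0>\sqrt k$.} For this case only, give each triangle of $\tau_0$ the flat metric of an equilateral triangle of side $k$, so that the triangles of $\tau_k$ are equilateral of side $1$. The star of $w$ contains an open flat cone of radius $\frac{\sqrt3}2k$ with apex $w$, whose angle is at least $\pi$ because $w$ has degree at least $3$. The point $v$ lies on the far side of an equilateral triangle of side $i_0$ with apex $w$, so its distance $d$ from $w$ satisfies $\frac{\sqrt3}2i_0\le d\le i_0$. The closed disc of radius $i_0/4$ about $v$ misses $w$, stays within distance $\frac54i_0\le\frac56k<\frac{\sqrt3}2k$ of $w$, and subtends at $w$ the angle $2\arcsin\frac{i_0}{4d}<\pi$. So it is an embedded Euclidean disc, in which $\tau_k$ is the standard triangular lattice. For $1\le i\le i_0/4$ it contains the hexagon $C_i$ of combinatorial radius $i$ about $v$, which has $6i$ vertices,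 and $\sum_i1/|C_i|\ge\frac16\log(i_0/4)\ge\frac16\log(\sqrt k/4)$.
\end{proof}

From now on $L>0$ is given, and $k$ is fixed so large that
\[
L':=\log\coth\bigl(r_{\max}(k)/2\bigr)>L ;
\]
by Lemma~\ref{lem:fine} all large $k$ qualify. We write $\tau=\tau_k$, with vertex set $V$ and edge set $J$, and put $e=|J|/2$. By \eqref{eq:free}, $e$ is the number of $\sigma_\bullet$-orbits of edges.

\section{A cusped manifold with a wide collar}\label{sec:cusped}

\subsection*{The piece over the packing}
Write $S=\mathcal P/\Gamma_S$ with $\mathcal P\subset\mathbb H^3$ a plane, and let $\Omega$ be one of the two open discs into which $\partial\mathcal P$ cuts the sphere at infinity. A \emph{ray} will always mean a geodesic ray that starts on $\mathcal P$, is orthogonal to it, and ends in $\Omega$. Sending the starting point of a ray to its endpoint is a conformal $\Gamma_S$-equivariant bijection $\mathcal P\to\Omega$, which takes hyperbolic discs to round discs. We use it to draw the lifted triangulation and packing in $\Omega$, and we use the same letters for objects and their lifts.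

For a triangle $T$ of $\tau$ let $D_T\subset T$ be the closed disc bounded by the inscribed circle. The two tangent segments from a vertex $u$ to this circle have a common length $r'(u)$, and $r'(u)+r'(v)=r(u)+r(v)$ for all three sides forces $r'=r$. So $\partial D_T$ touches the sides of $T$ at the tangency points of the packing. There it is tangent to radii of the packing circles, hence orthogonal to these circles. We record:
\begin{enumerate}
\item[(D1)] The radius of $D_T$ is at most $r_{\max}$, since the diameter of $T$ is its longest side, at most $2r_{\max}$.
\item[(D2)] The $D_v$ have disjoint interiors, and so do the $D_T$. The circles $\partial D_v$ and $\partial D_T$ cross orthogonally, at two tangency points, if $v\in T$; otherwise $D_v\cap D_T=\emptyset$, because $D_v$ lies in the open star of $v$.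
\item[(D3)] The interiors of all the discs cover $\Omega$ minus the tangency points. Indeed, the part of $T=uvw$ between $\partial D_T$ and $u$ lies in the triangle with vertices $u,x_{uv},x_{uw}$, which lies in $\operatorname{int}D_u$ except for the last two vertices.
\end{enumerate}
A closed round disc $D\subset\Omega$ determines a plane with boundary $\partial D$ and a half-space \emph{over} $D$. Two facts relate them to $\mathcal P$.
\begin{enumerate}
\item[(H1)] If $D$ has hyperbolic radius $r$, the plane over $D$ has distance $\log\coth(r/2)$ from $\mathcal P$. To see this, let $\mathcal P$ be the unit hemisphere in the upper half-space, $\Omega$ the unit disc, and $D$ centered at $0$. Its Euclidean radius is $\tanh(r/2)$, and the two concentric hemispheres have distance $\log(1/\tanh(r/2))$.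
\item[(H2)] A ray ending at $\xi$ meets the closed half-space over $D$ if and only if $\xi\in\operatorname{int}D$; in that case it crosses the plane over $D$ once and stays in the open half-space afterwards. Indeed, the other endpoint of the full geodesic lies outside $\overline\Omega$, and a geodesic not contained in a plane meets it at most once, crossing it.
\end{enumerate}

Remove from the closed $\Omega$-side of $\mathcal P$ the open half-spaces over all discs $D_v$ and $D_T$, and call the result $\tilde O$. The family is locally finite: by (H2), a half-space meets a compact set only if its disc meets the projection of that set along rays. Let $O=\tilde O/\Gamma_S$. From (D1) and (H1):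
\begin{equation}\label{eq:collar}
\text{every ray stays in $\tilde O$ for all times less than $L'$.}
\end{equation}
By (H2) and (D3), each ray meets $\tilde O$ in an initial interval, which is bounded unless the ray ends at a tangency point. The boundary of $O$ consists of $S$ and the following faces. On the plane over $D_v$, only the half-spaces over the $D_T$ with $T\ni v$ remove anything, by (D2); each cuts along the geodesic joining two consecutive tangency points on $\partial D_v$, and what is left is an ideal polygon $F_v$ with vertices $x_j$, $j\ni v$. On the plane over $D_T$, the half-spaces over the three discs $D_u$, $u\in T$, leave an ideal triangle $F_T$ with vertices $x_j$, $j\subset T$. The dihedral angle along $F_v\cap F_T$ is $\pi/2$. If $j=vw$ is an edge with adjacent triangles $T,T^*$ and we put $x_j=\infty$, then $D_v,D_w$ and $D_T,D_{T^*}$ become two orthogonal pairs of half-planes with parallel boundaries, and all other discs are bounded. So $\tilde O$ lies over a Euclidean rectangle, and a small horosphere at $x_j$ meets it in a rectangle $R_j$ with sides on $F_v,F_T,F_w,F_{T^*}$, in this order. The space $O$ minus small open horoballs at the $x_j$ is compact: it is closed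 in the compact quotient of the $\Omega$-side together with $\Omega$, since by (D3) it can only accumulate at tangency points, and it does not.

\subsection*{Octahedra}
Doubling $O$ along all faces $F_v$ and $F_T$ would produce a cone angle $\pi$ along each edge $F_v\cap F_T$. We first attach a right-angled polyhedron to each $F_T$, which raises the angle along the edge to $\pi$, and then double.

Recall that the regular ideal octahedron has dihedral angles $\pi/2$ and that its horospherical sections are squares. For $T=uvw$ let $\mathrm{Oct}_T$ be a regular ideal octahedron whose antipodal pairs of vertices are labeled $\{x_{vw},y_u\}$, $\{x_{uw},y_v\}$, $\{x_{uv},y_w\}$. A face contains one vertex of each pair. Call it white if it contains an even number of $y$'s and black otherwise: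
\[
\begin{array}{lll}
\text{white:}&W_0(T)=\{x_{vw},x_{uw},x_{uv}\},&W_{vw}(T)=\{x_{vw},y_v,y_w\},\ W_{uw}(T),\ W_{uv}(T);\\[2pt]
\text{black:}&B_0(T)=\{y_u,y_v,y_w\},&B_v(T)=\{y_v,x_{uv},x_{vw}\},\ B_u(T),\ B_w(T).
\end{array}
\]
Each edge lies in one white and one black face. Glue $W_0(T)$ to $F_T$, and for each edge $j=T\cap T^*$ glue $W_j(T)$ to $W_j(T^*)$, always by the isometry of ideal triangles that preserves the labels. Call the result $\mathcal W$, and write $W_j$ for the image of $W_j(T)$.

\begin{lemma}\label{lem:W}
$\mathcal W$ is a connected, orientable, complete hyperbolic 3-manifold of finite volume with totally geodesic boundary $S\sqcup\partial_0\mathcal W$, where $\partial_0\mathcal W$ is the union of the faces $F_v$, $B_v(T)$ and $B_0(T)$. It has one cusp for each edge $j$ and one for each vertex $v$ of $\tau$. Each cusp section is an annulus with boundary on $\partial_0\mathcal W$; the face $W_j$, for $j=vw$, meets the annuli of $j$, $v$ and $w$ in spanning arcs. The group $\Delta$ acts on $\mathcal W$ by isometries, extending its action on $S$.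
\end{lemma}

\begin{proof}
\emph{Orientation.} Orient $\mathrm{Oct}_T$ compatibly with $O$ across $F_T$. Let $T=uvw$ and $T^*=u^*vw$ be adjacent. The isometry $\mathrm{Oct}_T\to\mathrm{Oct}_{T^*}$ that replaces $u$ by $u^*$ in the labels restricts to the gluing map on $W_{vw}(T)$. It reverses orientation, because $(u,v,w)$ and $(u^*,v,w)$ are opposite cyclic orders in $S$, so that $F_T\to F_{T^*}$ reverses orientation. Hence the gluing respects orientations.

\emph{Edges.} The twelve edges of $\mathrm{Oct}_T$ are of three kinds. The edge $W_0(T)\cap B_v(T)$ is glued to $F_T\cap F_v$, and $B_v(T)$ continues $F_v$. The edge $W_{vw}\cap B_v(T)=\{x_{vw},y_v\}$ is glued to the edge with the same labels in $\mathrm{Oct}_{T^*}$, and $B_v(T^*)$ continues $B_v(T)$. The edge $W_{vw}\cap B_0(T)=\{y_v,y_w\}$ is glued likewise, and $B_0(T^*)$ continues $B_0(T)$. In each case exactly two pieces meet, with total angle $\frac\pi2+\frac\pi2=\pi$. So $\mathcal W$ is a hyperbolic manifold with totally geodesic boundary.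

\emph{Completeness.} Fix a small $\varepsilon>0$. At each vertex of each octahedron take the horosphere whose section is a square of side $\varepsilon$. At $x_j$ take in $O$ the horosphere for which the side of $R_j$ on $F_T$ has length $\varepsilon$; the opposite side, on $F_{T^*}$, has the same length. On every glued ideal triangle we thus see the horocyclic arcs of length $\varepsilon$, from both sides, and isometries of ideal triangles preserve these arcs. So the sections fit together to compact Euclidean surfaces, and $\mathcal W$ is the union of a compact set and finitely many standard cusps over these surfaces. This gives completeness and finite volume.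

\emph{Cusps.} For $j=vw$, the square of $\mathrm{Oct}_T$ at $x_j$ has sides on $W_0(T),B_v(T),W_j,B_w(T)$ in this order. So $R_j$ and the squares of $\mathrm{Oct}_T$ and $\mathrm{Oct}_{T^*}$ are glued cyclically along their sides on $F_T$, $W_j$, $F_{T^*}$. For $T=uvw$, the square at $y_v$ has sides on $W_{vw},B_0(T),W_{uv},B_v(T)$, so the squares of the $\mathrm{Oct}_T$ with $T\ni v$ are glued cyclically along their white sides. Both surfaces are annuli since $\mathcal W$ is orientable, and the white sides are spanning arcs.

\emph{Symmetry.} An element of $\Delta$ lifts to an isometry of $\mathcal P$ normalizing $\Gamma_S$, which extends uniquely to an isometry of $\mathbb H^3$ preserving $\Omega$ and permuting the discs. So $\Delta$ acts on $O$. It acts on the octahedra through the labels, compatibly with the gluings.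
\end{proof}

\subsection*{The double and its slopes}
Let $Y=\mathcal W_+\cup\mathcal W_-$ be the double of $\mathcal W$ along $\partial_0\mathcal W$, with swap $\iota$. It is a connected, orientable, complete hyperbolic manifold of finite volume with totally geodesic boundary $S_+\sqcup S_-$, $S_\pm\subset\mathcal W_\pm$, and with torus cusps, which we name $\omega_j$ $(j\in J)$ and $\ell_v$ $(v\in V)$. The group $\Delta$ acts on $Y$, commuting with $\iota$, and an element preserves the orientation of $Y$ exactly when it preserves that of $S$. Replace each orientation-reversing $d\in\Delta$ by $\iota d$. This gives a group $\mathcal G_0\cong\Delta$ of orientation-preserving isometries of $Y$, generated by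
\[
s_A=\iota\sigma_A,\qquad s_B=\iota\sigma_B .
\]
These involutions exchange $S_+$ and $S_-$. They permute the cusps without fixing any, by \eqref{eq:free}. They also act freely on $Y$. A fixed point of $s_\bullet$ would lie in $\mathcal W_+\cap\mathcal W_-=\partial_0\mathcal W$ and be fixed by $\sigma_\bullet$, so $\sigma_\bullet$ would preserve the face or edge of $\partial_0\mathcal W$ containing it in its interior. But $F_v$ determines $v$; the faces $B_v(T)$, $B_0(T)$ and the edge $F_v\cap F_T$ determine $T$; and the edges $\{x_{vw},y_v\}$, $\{y_v,y_w\}$ determine $vw$. This contradicts \eqref{eq:free}.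

A \emph{slope} on a torus is an isotopy class of unoriented essential simple closed curves. Each cusp torus of $Y$ is the double of an annulus of Lemma~\ref{lem:W}, so it carries two natural slopes that meet once: that of the boundary of the annulus, which lies on $\operatorname{Fix}(\iota)=\partial_0\mathcal W$, and that of a doubled spanning arc, which lies on a doubled face $DW_j=W_j\cup\iota W_j$. We name them as follows.
\[
\begin{array}{c|cc}
&\text{slope of }\operatorname{Fix}(\iota)&\text{slope of the }DW_j\\ \hline
\omega_j&\mu_j&\lambda_j\\
\ell_v&\lambda_v&\mu_v
\end{array}
\]
Orient them so that $\mu\cdot\lambda=1$ on each torus. Then the pair $(\mu,\lambda)$ is well defined up to a common sign. The group $\mathcal G_0$ preserves the orientation, the surface $\operatorname{Fix}(\iota)$ and the family of the $DW_j$, so it maps these pairs to one another, up to a common sign.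

\section{The cusped manifold as a link complement}\label{sec:link}

To compute with $\pi_1$ we need an explicit description of $Y$ as a link complement in $S\times[-1,1]$, in which $s_\bullet$ becomes $\hat\sigma_\bullet$ and $S_+$ is matched with $S\times1$ by the identity.

\subsection*{The link}
Let now $\beta_v$ $(v\in V)$ be the barycentric coordinate functions of $\tau$. Put
\[
\Phi_v=\{\beta_v\ge\tfrac34\}\subset Q_v=\{\beta_v\ge\tfrac23\},\qquad h=\max\bigl(0,\tfrac34-\max_v\beta_v\bigr)\colon S\to[0,\tfrac12].
\]
The $Q_v$ are disjoint discs, and $h$ vanishes exactly on the union of the discs $\Phi_v$, which we call \emph{windows}. For an edge $j=vw$ let $\kappa_j$ be the part of $j$ outside $\operatorname{int}\Phi_v\cup\operatorname{int}\Phi_w$. In $S\times[-1,1]$ put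
\[
K_j=\{(q,t):q\in\kappa_j,\ |t|\le h(q)\},\qquad\omega_j=\partial K_j,\qquad\ell_v=\partial Q_v\times0 ;
\]
see Figure~\ref{fig:link}. The $K_j$ are disjoint discs. The curves $\omega_j$ and $\ell_v$ form a link $\mathcal L$, and for $j=vw$ the interior of $K_j$ meets $\mathcal L$ in one point of $\ell_v$ and one point of $\ell_w$. The link is invariant under $\hat\sigma_\bullet$, which by \eqref{eq:free} moves each $K_j$ and each $Q_v\times0$ off itself. So the image $\mathcal L_\bullet\subset X_\bullet$ has $e$ \emph{edge components} and $|V|/2$ \emph{vertex components}, each bounding an embedded disc; we keep the names $\omega_j,\ell_v,K_j$ for the images.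

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!30] (0,0)--(1.2,0)--(0.6,1.039)--cycle;
\fill[gray!30] (4.8,0)--(3.6,0)--(4.2,1.039)--cycle;
\fill[gray!30] (2.4,4.157)--(1.8,3.118)--(3.0,3.118)--cycle;
\draw (0,0)--(4.8,0)--(2.4,4.157)--cycle;
\draw[ultra thick] (1.2,0)--(3.6,0) (0.6,1.039)--(1.8,3.118) (4.2,1.039)--(3.0,3.118);
\draw[dashed,thick] (1.6,0)--(0.8,1.386) (3.2,0)--(4.0,1.386) (1.6,2.771)--(3.2,2.771);
\node[below left] at (0,0) {$v$}; \node[below right] at (4.8,0) {$w$}; \node[above] at (2.4,4.157) {$u$};
\node at (0.6,0.33) {\small$\Phi_v$}; \node at (4.2,0.33) {\small$\Phi_w$};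
\node at (1.5,0.8) {\small$\ell_v$}; \node at (3.3,0.8) {\small$\ell_w$};
\node[below] at (2.4,0) {\small$\kappa_j$}; \node at (2.4,1.6) {\small center};
\begin{scope}[shift={(7,0)}]
\fill[gray!15] (0,2)--(1.2,2)--(2.4,3)--(3.6,2)--(4.8,2)--(4.8,4)--(0,4)--cycle;
\draw (0,0) rectangle (4.8,4);
\draw[ultra thick] (1.2,2)--(2.4,3)--(3.6,2)--(2.4,1)--cycle;
\draw[very thick,gray] (0,2)--(1.2,2) (3.6,2)--(4.8,2);
\fill (1.6,2) circle (1.6pt) (3.2,2) circle (1.6pt);
\node[right] at (1.6,2) {\small$\ell_v$}; \node[left] at (3.2,2) {\small$\ell_w$};
\node at (2.4,2.5) {\small$K_j$}; \node at (3.35,1.3) {\small$\omega_j$};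
\node[below] at (0.6,2) {\small$\Phi_v$}; \node[below] at (4.2,2) {\small$\Phi_w$};
\node[right] at (4.8,4) {\small$t=1$}; \node[right] at (4.8,2) {\small$t=0$}; \node[right] at (4.8,0) {\small$t=-1$};
\node[below] at (0,0) {$v$}; \node[below] at (4.8,0) {$w$};
\end{scope}
\end{tikzpicture}
\caption{Left: a triangle $T=uvw$ of the triangulation at level $t=0$, with the windows $\Phi$ (shaded), the arcs of the vertex components $\ell$ of the link (dashed) and the segments $\kappa$ (thick). The three narrow bands between a window and a dashed arc are the corners. Right: the section $j\times[-1,1]$ over the edge $j=vw$, heights not to scale. The edge component $\omega_j$ bounds the disc $K_j$, which $\ell_v$ and $\ell_w$ cross once each. The shaded region $\{h\le t\le1\}$ is the strip over $j$.}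
\label{fig:link}
\end{figure}

Fix $\bullet$. Let $\nu$ be a thin open tubular neighborhood of $\mathcal L$, invariant under $\sigma_\bullet$ and under $t\mapsto-t$, and chosen so that $\{h\le t\le1\}\smallsetminus\nu$ is the region above the graph of a continuous function that differs from $h$ only over thin disc neighborhoods of the $\kappa_j$. Let $Y^{\rm tr}$, $\mathcal W^{\rm tr}$, $O^{\rm tr}$ be obtained by removing the open cusp neighborhoods of the proof of Lemma~\ref{lem:W}.

\begin{proposition}\label{prop:link}
There is a homeomorphism $\Psi_\bullet\colon Y^{\rm tr}\to(S\times[-1,1])\smallsetminus\nu$ that conjugates $s_\bullet$ to $\hat\sigma_\bullet$, is the identity from $S_+$ to $S\times1$, and maps the cusp tori $\omega_j,\ell_v$ to the boundaries of the neighborhoods of the curves with the same names. It maps $\mu_j,\mu_v$ to the meridians, $\lambda_j$ to the framing of $\omega_j$ given by $K_j$, and $\lambda_v$ to the framing of $\ell_v$ given by $Q_v\times0$.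
\end{proposition}

We cut the upper half of the link complement into pieces, match them with the pieces of $\mathcal W^{\rm tr}$, and then check that the matching does not twist the product structure of the outer piece. The last point is what makes $\Psi_\bullet$ the identity on $S_+$.

\subsection*{Pieces of the link complement}
Let $K_j^+=K_j\cap\{t\ge0\}$, and for a triangle $T$ let $T'$ be the hexagon $T\smallsetminus\bigcup_v\operatorname{int}\Phi_v$. Cut $(S\times[0,1])\smallsetminus\nu$ along the $K_j^+$ and along the graphs of $h$ over the $T'$.

The \emph{outer piece} is $\{h\le t\le1\}\smallsetminus\nu$. Its bottom is tiled by the windows $\Phi_v\times0$, notched at the endpoints of the $\kappa_j$; by the graphs over the $T'$, trimmed along the $\kappa_j$; and, for each edge $j=vw=T\cap T^*$, by a rectangle in $\partial\nu$ with sides on $\Phi_v$, the graph over $T'$, $\Phi_w$ and the graph over $(T^*)'$, in this order.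

For $T=uvw$, the \emph{inner ball} is $\{(q,t):q\in T',\ 0\le t\le h(q)\}\smallsetminus\nu$. It meets $\partial\nu$ in six quadrilaterals, one for each $\omega_j$ with $j\subset T$ and one for each $\ell_v$ with $v\in T$. It has eight further faces, each a hexagon in which alternate sides lie on these quadrilaterals, that is, a truncated triangle:
\begin{itemize}
\item the graph over $T'$, truncated at $\omega_{vw},\omega_{uw},\omega_{uv}$;
\item three half discs $K^+_{vw}$, truncated at $\omega_{vw},\ell_v,\ell_w$, and so on;
\item the \emph{center} of the bottom $T'\times0$, where all $\beta\le\frac23$, truncated at $\ell_u,\ell_v,\ell_w$;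
\item three \emph{corners} of the bottom; the corner at $v$ is the band $\frac23\le\beta_v\le\frac34$, truncated at $\ell_v,\omega_{uv},\omega_{vw}$.
\end{itemize}
The quadrilateral at $\omega_{vw}$ has sides on the graph, the corner at $v$, $K_{vw}^+$ and the corner at $w$. The one at $\ell_v$ has sides on $K^+_{vw}$, the center, $K^+_{uv}$ and the corner at $v$. Compare this with the faces of $\mathrm{Oct}_T$ and with the squares listed in the proof of Lemma~\ref{lem:W}. Under the dictionary
\[
\begin{array}{c|cccccccc}
\mathcal W&x_j&y_v&F_v&F_T=W_0(T)&W_j&B_0(T)&B_v(T)&R_j\\ \hline
\text{model}&\omega_j&\ell_v&\Phi_v&\text{graph over }T'&K_j^+&\text{center}&\text{corner at }v&\text{rectangle of }j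
\end{array}
\]
the inner ball has the face structure of the truncated octahedron, the bottom of the outer piece has the face structure of the bottom of $O^{\rm tr}$, the gluings correspond, and $\partial_0\mathcal W^{\rm tr}$ corresponds to $(S\times0)\smallsetminus\nu$.

\subsection*{The product structure of $O^{\rm tr}$}
By the \emph{bottom} of $O^{\rm tr}$ we mean the union of the truncated $F_v$, the truncated $F_T$ and the $R_j$.

\begin{lemma}\label{lem:Otr}
If $\varepsilon$ is small, projection along rays maps the bottom of $O^{\rm tr}$ homeomorphically onto $S$, and $O^{\rm tr}\cong S\times[0,1]$ with the rays as fibers. The ray ending at a vertex $v$ leaves $O^{\rm tr}$ through an interior point $o_v$ of $F_v$. The part of the bottom that projects to an edge $j=vw$ consists of the part of the geodesic from $o_v$ to $x_j$ in the truncated $F_v$, a segment crossing $R_j$ from its side on $F_v$ to its side on $F_w$, and the part of the geodesic from $x_j$ to $o_w$ in the truncated $F_w$.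
\end{lemma}

\begin{proof}
A ray might enter a horoball and come back; we show that it cannot do so inside $\tilde O$. Put $x_j=\infty$ in the upper half-space model. Then $\mathcal P$ is a hemisphere of some radius $a$, the set $\tilde O$ lies over a rectangle $R$, and the horoball is $\{\text{height}>H\}$. Let $d$ be the diameter of the union of $R$ and the shadow of $\mathcal P$. There are finitely many $\Gamma_S$-orbits of tangency points, so for small $\varepsilon$ we have $H^2>a^2+d^2$ at all of them. Consider a ray that reaches height greater than $H$. Either it is vertical, or it lies on a semicircle of radius greater than $H$, starts at height at most $a$ and rises. In the second case its apex has horizontal distance greater than $\sqrt{H^2-a^2}>d$ from the starting point, while points of $\tilde O$ have horizontal distance at most $d$ from it. So the height strictly increases along the ray as long as the ray is in $\tilde O$.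

Thus every ray meets the lift of $O^{\rm tr}$ in a compact initial interval. Its last point lies on the bottom, and no earlier point does: after a point of a face the ray leaves $\tilde O$ by (H2), and after a point of $R_j$ it is in the horoball or outside $\tilde O$. So the projection from the compact bottom to $S$ is a continuous bijection, hence a homeomorphism; the length of the interval is then continuous, and rescaling gives the product structure.

The vertex $v$ lies in no disc other than $D_v$, so the ray ending at $v$ leaves $\tilde O$ through the interior of $F_v$, and for small $\varepsilon$ it meets no horoball before. Let $\Pi$ be the plane orthogonal to $\mathcal P$ along the geodesic line containing $j$; it is the preimage of this line under the projection, extended to both sides. It contains the ray ending at $v$ and has $x_j$ at infinity, so it meets the plane of $F_v$ in the geodesic through $o_v$ and $x_j$; the half from $o_v$ to $x_j$ lies in $F_v$ by convexity. The same holds at $w$. The circle $\partial\Pi$ is tangent at $x_j$ to $\partial D_T$ and $\partial D_{T^*}$ and separates these discs. Seen from $x_j=\infty$, the plane $\Pi$ is therefore vertical, parallel to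 the planes of $F_T$ and $F_{T^*}$ and strictly between them, and it crosses $R_j$ in a segment as claimed. The three pieces form an arc in the bottom that projects injectively into the line, from $v$ to $w$; its image is $j$.
\end{proof}

We call the segment in $R_j$ its \emph{midline}. By the lemma, the 1-skeleton of $\tau$ cuts each $F_v$ into sectors along the geodesics from $o_v$, cuts each $R_j$ into two halves, and misses the $F_T$. Each triangle $T$ is the union of the projections of three sectors, three half rectangles and the truncated $F_T$. In the model, vertical projection maps the bottom of the outer piece homeomorphically to $S$, by the choice of $\nu$, and the 1-skeleton cuts the windows and the rectangles in the same way.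

\begin{proof}[Proof of Proposition~\ref{prop:link}]
We first construct a homeomorphism $\Psi\colon\mathcal W^{\rm tr}\to(S\times[0,1])\smallsetminus\nu$ that respects the dictionary, is the identity on $S$, and commutes with $\sigma_\bullet$ on $\partial_0\mathcal W^{\rm tr}$.
\begin{enumerate}
\item Give $\partial_0\mathcal W^{\rm tr}$ the cell structure whose 2-cells are the sectors of the truncated $F_v$ and the truncated black faces, and give $(S\times0)\smallsetminus\nu$ the corresponding one, with $o_v\leftrightarrow(v,0)$. Each cell determines a simplex of $\tau$, so $\sigma_\bullet$ maps no cell to itself. Define $\Psi$ skeleton by skeleton, on one cell in each $\sigma_\bullet$-orbit, and transport it to the other cell by $\sigma_\bullet$.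
\item Extend $\Psi$ over the remaining arcs: the sides of the $R_j$ and of the truncation squares that lie on white faces, and the midlines, which go to the parts of the model rectangles over the edges $j$. Then extend over the remaining 2-cells: the truncated $F_T$ and $W_j$, the half rectangles and the squares.
\item Extend over each truncated octahedron by coning from an interior point.
\item On the bottom of $O^{\rm tr}$, the map $\Psi$ induces through the two projections a homeomorphism of $S$ that maps every simplex of $\tau$ to itself. It is isotopic to the identity: isotope it to the identity on each edge, relative to the endpoints, extend the isotopy over the triangles by coning, and then apply the Alexander trick in each triangle, relative to its boundary. Both $O^{\rm tr}$ and the outer piece are products $S\times[0,1]$, and the isotopy, read as a level-preserving homeomorphism, extends $\Psi$ over $O^{\rm tr}$ with the identity on top.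
\end{enumerate}
Define $\Psi_\bullet=\Psi$ on $\mathcal W_+^{\rm tr}$ and $\Psi_\bullet(s_\bullet p)=\hat\sigma_\bullet\Psi(p)$ for $p\in\mathcal W_+^{\rm tr}$. On $\partial_0\mathcal W^{\rm tr}$, where $s_\bullet=\sigma_\bullet$, the two definitions agree by step~1. So $\Psi_\bullet$ is a homeomorphism conjugating $s_\bullet$ to $\hat\sigma_\bullet$. It maps $\operatorname{Fix}(\iota)$ into $S\times0$. It maps $\iota W_j=s_\bullet(W_{\sigma_\bullet j})$ into $\hat\sigma_\bullet(K^+_{\sigma_\bullet j})=K_j\cap\{t\le0\}$, and so $DW_j$ into $K_j$. Now $\omega_j$ crosses $S\times0$ and bounds $K_j$, while $\ell_v$ lies in $S\times0$ and crosses $K_j$ for $j\ni v$. Comparing with the table of slopes gives the last statement.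
\end{proof}

\section{Dehn filling and long return paths}\label{sec:filling}

\emph{Filling} a boundary torus along a slope means gluing in a solid torus whose meridian disc has that slope as boundary; the resulting manifold depends only on the slope. For an even integer $m>0$ let $Z_m$ be obtained from $Y^{\rm tr}$ by filling along
\[
\lambda_j+m\mu_j\ \text{ on }\omega_j,\qquad\mu_v+m\lambda_v\ \text{ on }\ell_v .
\]
These slopes are well defined and permuted by $\mathcal G_0$, since this holds for the pairs $\pm(\mu,\lambda)$. The boundary of $Z_m$ is $S_+\sqcup S_-$. Sections~\ref{sec:homology} and~\ref{sec:generators} explain the choice of slopes; here only their invariance and their growth with $m$ matter.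

\begin{lemma}\label{lem:action}
The action of $\mathcal G_0$ on $Y^{\rm tr}$ extends to a smooth action on $Z_m$, in which $s_A$ and $s_B$ act freely.
\end{lemma}

\begin{proof}
The stabilizer of a cusp acts on its flat torus by isometries that preserve $(\mu,\lambda)$ up to a common sign, so by affine maps with linear part $\pm I$. Choose linear coordinates $(\zeta_1,\zeta_2)\in S^1\times S^1$ on the torus in which the first factor has the filling slope. The maps have the form $(\zeta_1,\zeta_2)\mapsto(c_1\zeta_1,c_2\zeta_2)$ or $(c_1\bar\zeta_1,c_2\bar\zeta_2)$ with $|c_1|=|c_2|=1$, and the same formulas define an action on $D^2\times S^1$ that preserves the radial coordinate. Glue in this solid torus, matching its radial collar with the horospherical collar of the torus. Do this for one cusp in each orbit and transport by $\mathcal G_0$. The involutions $s_\bullet$ are free on $Y$ and map no added solid torus to itself.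
\end{proof}

To apply theorems about manifolds without boundary we double once more. Let $DY$ and $DZ_m$ be the doubles along $S_+\sqcup S_-$, and let $\eta$ denote the swap of either; $\operatorname{Fix}(\eta)=S_+\sqcup S_-$. Then $DY$ is a complete orientable hyperbolic manifold of finite volume, $DZ_m$ is a filling of all its cusps, and the finite group $\mathcal G=\mathcal G_0\times\langle\eta\rangle$ acts smoothly on $DZ_m$. Fix $b\in S_+$, and let $\rho\colon\pi_1(DY,b)\to\operatorname{Isom}^+\mathbb H^3$ be the holonomy of $DY$, with image $\Gamma$. We use three theorems.

\emph{Hyperbolic Dehn surgery} (\cite[Ch.~5]{Th}, \cite[Ch.~E]{BP}). On every cusp the filling slopes tend to infinity with $m$. Therefore, for large $m$, the manifold $DZ_m$ is hyperbolic, and its holonomy $\bar\rho_m\colon\pi_1(DZ_m,b)\to\operatorname{Isom}^+\mathbb H^3$, with image $\Gamma_m$, can be normalized so that the composition $\rho_m$ of $\pi_1(DY,b)\to\pi_1(DZ_m,b)$ with $\bar\rho_m$ converges pointwise to $\rho$, and $\Gamma_m\to\Gamma$ in the Chabauty topology. Of the latter we use only one consequence: every accumulation point of a sequence $\gamma_m\in\Gamma_m$ lies in $\Gamma$.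

\emph{Finite group actions} \cite{DL}. Every smooth action of a finite group on a closed hyperbolic 3-manifold is smoothly conjugate to an isometric action. Pulling the metric back by the conjugating diffeomorphism, we obtain a $\mathcal G$-invariant hyperbolic metric on $DZ_m$.

\emph{Mostow rigidity.} Two hyperbolic metrics on a closed 3-manifold have holonomies that are conjugate in $\operatorname{Isom}\mathbb H^3$. So, composing the developing map of the invariant metric with an isometry, we may assume that its holonomy is $\bar\rho_m$.

We use the invariant metric from now on. As the fixed set of an isometry, $S_+\sqcup S_-$ is totally geodesic. So $Z_m$ is a compact hyperbolic manifold with totally geodesic boundary, on which $s_A$ and $s_B$ are free orientation-preserving isometric involutions exchanging $S_+$ and $S_-$. Define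
\[
N_A=Z_m/s_A,\qquad N_B=Z_m/s_B,\qquad M=N_A\cup_SN_B .
\]
Each quotient map restricts to an isometry $S_+\to\partial N_\bullet$; we glue by the identity of $S_+=S$ and reverse the orientation of $N_B$. Then $M$ is a closed orientable hyperbolic 3-manifold, split by the totally geodesic surface $S$ of genus $g$ into $N_A$ and $N_B$. By Proposition~\ref{prop:link},
\begin{equation}\label{eq:surgery}
\begin{array}{l}
\text{$N_\bullet$ is the surgery on $\mathcal L_\bullet\subset X_\bullet$ along the slopes $\lambda_j+m\mu_j$ and $\mu_v+m\lambda_v$,}\\
\text{by a homeomorphism that is the identity on $S$.}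
\end{array}
\end{equation}

The filling changes the metric everywhere, including on $S$. The next lemma shows that the wide collar \eqref{eq:collar} survives for large $m$: a short return path gives a short translation in $\Gamma_m$, and these translations would converge to an element of $\Gamma$ that the collar forbids.

\begin{lemma}\label{lem:return}
For all large $m$, every return path of $Z_m$, and hence of $N_A$ and of $N_B$, is longer than $L$.
\end{lemma}

\begin{proof}
Return paths of $N_\bullet$ lift to return paths of $Z_m$ of the same length. Suppose that for infinitely many $m$ there is a return path of length $l_m\le L$ in $Z_m$. After applying $s_A$ if necessary, it starts on $S_+$.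

In either double, the reflection in a plane that covers a component of $\operatorname{Fix}(\eta)$ is a lift of $\eta$: the lift of $\eta$ fixing a point of the plane has the same derivative there as the reflection. Let $\mathcal P_m$ and $\mathcal P$ be the components of the preimages of $S_+$ through the base lifts of $b$, for $DZ_m$ and $DY$, and let $R_m,R$ be the reflections in them. The group $\pi_1(S_+,b)$ acts on $\mathcal P_m$ through $\rho_m$ and on $\mathcal P$ through $\rho$, each time discretely with quotient $S_+$, the nontrivial elements acting as translations along axes in the plane.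

\emph{The planes converge.} Choose $\gamma_1,\gamma_2,\gamma_3\in\pi_1(S_+,b)$ such that the $\rho(\gamma_i)$ have distinct attracting fixed points; these lie on $\partial\mathcal P$. The attracting fixed point of a loxodromic isometry depends continuously on the isometry. So three points of $\partial\mathcal P_m$ converge to three distinct points of $\partial\mathcal P$, whence $\mathcal P_m\to\mathcal P$ and $R_m\to R$.

\emph{The surfaces have fundamental domains in a fixed compact set.} Choose isometries $a_m\to1$ with $a_m\mathcal P_m=\mathcal P$, and let $\rho'_m=a_m\rho_ma_m^{-1}$ on $\pi_1(S_+,b)$. It acts on $\mathcal P$ and converges pointwise to $\rho$. Fix $b_0\in\mathcal P$. The Dirichlet domain of the cocompact group $\rho(\pi_1S_+)$ centered at $b_0$ is the intersection of finitely many half-planes $\{d(\cdot,b_0)\le d(\cdot,\rho(\gamma)b_0)\}$, $\gamma\in\mathcal F$, and lies inside some circle $C$ about $b_0$. By compactness there is $c>0$ such that each $q\in C$ satisfies $d(q,b_0)-d(q,\rho(\gamma)b_0)\ge c$ for some $\gamma\in\mathcal F$. For large $m$ we have $d(\rho'_m(\gamma)b_0,\rho(\gamma)b_0)<c$ for all $\gamma\in\mathcal F$. Then the intersection of the half-planes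 for $\rho_m'$ is convex, contains $b_0$ and misses $C$, so it lies inside $C$. It contains the Dirichlet domain of $\rho_m'$, which meets every orbit. Hence every point of $S_+\subset DZ_m$ has a lift to $\mathcal P_m$ in a compact set independent of $m$.

\emph{The limit.} Lift the return path so that it starts at such a point. It is the common perpendicular of $\mathcal P_m$ and a plane $\mathcal Q_m\ne\mathcal P_m$ covering a component of $\operatorname{Fix}(\eta)$. Let $R_m'$ be the reflection in $\mathcal Q_m$. Then $g_m=R_mR_m'$ covers $\eta^2=1$, so $g_m\in\Gamma_m$, and $g_m$ is a translation of length $2l_m>0$ along the line containing the perpendicular. Pass to a subsequence along which the starting points converge and $l_m\to l\le L$, with all perpendiculars eventually on one side. Then the lines converge to a line $\mathcal A$ orthogonal to $\mathcal P$, the planes $\mathcal Q_m$ converge to a plane $\mathcal Q$ orthogonal to $\mathcal A$ at distance $l$ from $\mathcal P$, and $g_m\to RR'$, where $R'$ is the reflection in $\mathcal Q$.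

Suppose $l=0$. For $t>0$ choose integers $i_m$ with $2i_ml_m\to t$. Then $g_m^{i_m}\in\Gamma_m$ accumulates at a translation of length $t$ along $\mathcal A$, which therefore lies in $\Gamma$. Letting $t\to0$ contradicts the discreteness of $\Gamma$.

Suppose $l>0$. Since $RR'\in\Gamma$ and $R$ is a lift of $\eta$, so is $R'$, and its fixed plane $\mathcal Q$ projects into $\operatorname{Fix}(\eta)$. Thus in $DY$ a geodesic leaves $S_+$ orthogonally and meets $S_+\sqcup S_-$ at time $l\le L<L'$. But on each side of $S_+$ in $DY$ there is an embedded copy of $O$, and by \eqref{eq:collar} the geodesic stays in $O\smallsetminus S$ for all times in $(0,L')$. This set is disjoint from $S_+\sqcup S_-$, a contradiction.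
\end{proof}

Fix an even $m$ for which $DZ_m$ is hyperbolic and Lemma~\ref{lem:return} holds.

\section{Homology of the pieces}\label{sec:homology}

\begin{lemma}\label{lem:homology}
$\dim H_1(N_\bullet;\mathbb F_2)=g+1+e$. In particular $\operatorname{rk}\pi_1N_\bullet\ge g+1+e$.
\end{lemma}

\begin{proof}
Use \eqref{eq:surgery}, write $X=X_\bullet$, and take coefficients in $\mathbb F_2$. By excision, $H_2(X,X\smallsetminus\mathcal L_\bullet)$ has the meridian discs of the components as a basis, and $H_1(X,X\smallsetminus\mathcal L_\bullet)=0$. In the exact sequence
\[
H_2(X)\to H_2(X,X\smallsetminus\mathcal L_\bullet)\to H_1(X\smallsetminus\mathcal L_\bullet)\to H_1(X)\to0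
\]
the first map records the intersection numbers of a class with the components. These vanish, because each component bounds a disc. So the meridians are linearly independent in $H_1(X\smallsetminus\mathcal L_\bullet)$, and by \eqref{eq:HX} this space has dimension $g+1+e+|V|/2$. The space $H_1(N_\bullet)$ is its quotient by the classes of the filling slopes. Since $m$ is even, $\mu_v+m\lambda_v=\mu_v$ and $\lambda_j+m\mu_j=\lambda_j$. For $j=vw$, the disc $K_j$ with two punctures shows $\lambda_j=\mu_v+\mu_w$. So the slopes span exactly the space generated by the $|V|/2$ meridians of the vertex components.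
\end{proof}

\begin{remark}\label{rem:odd}
This is the only place where the parity of $m$ is used, and it cannot be dropped here. For odd $m$ the relation $\mu_j+\mu_v+\mu_w=0$ expresses every edge meridian through vertex meridians, so $\dim H_1(N_\bullet;\mathbb F_2)\le g+1+|V|/2$. This is less than $g+1+e$, because $|J|=3(|V|-\chi(S))>|V|$.
\end{remark}

\section{Generators}\label{sec:generators}

We divide $X_\bullet$ into an inner part, which contains the vertex components and contributes no generators, and an outer part, in which the fiber paths $\theta^\bullet$ pass only through the windows.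

\subsection*{Inner and outer parts}
Let $S'=S\smallsetminus\bigcup_v\operatorname{int}\Phi_v$, a connected surface with boundary. Let $U_\bullet$ and $E_\bullet$ be the images in $X_\bullet$ of $\{q\in S',\ 0\le t\le h(q)\}$ and of $\{h\le t\le1\}$. Then $X_\bullet=U_\bullet\cup E_\bullet$. The space $U_\bullet$ is an interval bundle over $S'/\sigma_\bullet$ with the fibers over the boundary pinched to points. The space $E_\bullet$ is a copy of $S\times[0,1]$ with the windows $\Phi_v$ and $\Phi_{\sigma_\bullet v}$ on its bottom identified by $\sigma_\bullet$. The intersection $U_\bullet\cap E_\bullet=\partial U_\bullet$ is the graph of $h$ over $S'$ with $q\sim\sigma_\bullet q$ for $q\in\partial S'$, a connected closed surface. The map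
\begin{equation}\label{eq:Uonto}
\pi_1(\partial U_\bullet)\to\pi_1(U_\bullet)=\pi_1(S'/\sigma_\bullet)\quad\text{is onto:}
\end{equation}
its image contains the index-two subgroup $\pi_1S'$, and also an element outside it, given by a path in $S'$ from a point $q\in\partial S'$ to $\sigma_\bullet q$, which closes up in $\partial U_\bullet$.

The curves $\ell_v$ lie in the interior of $U_\bullet$. The curves $\omega_j=\partial K_j$ lie on $\partial U_\bullet$, with $K_j$ properly embedded in $U_\bullet$. Push each $\omega_j$ slightly into $E_\bullet$, across a thin annulus that prolongs $K_j$; the framing $\lambda_j$ is then the one given by this annulus. Let $U'_\bullet$ and $E'_\bullet$ be the results of the surgeries in $U_\bullet$ and $E_\bullet$, so that $N_\bullet=E'_\bullet\cup_{\partial U_\bullet}U'_\bullet$.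

\emph{Surgery in $U_\bullet$ changes nothing.} The annulus $\{\frac23\le\beta_v\le\frac34\}\times0$ joins $\ell_v$ to the curve $\partial\Phi_v\times0\subset\partial U_\bullet$ and induces the framing $\lambda_v$. A regular neighborhood $\mathcal V_v$ of it is a solid torus with core $\ell_v$, and $\partial\mathcal V_v$ is the union of an annulus in $\partial U_\bullet$ and an annulus along which $\mathcal V_v$ is attached to the rest of $U_\bullet$, both of slope $\lambda_v$. Surgery replaces $\mathcal V_v$ by a solid torus with meridian $\mu_v+m\lambda_v$. A power of the Dehn twist in the first annulus maps $\mu_v$ to $\mu_v+m\lambda_v$ and fixes the second annulus, so it extends to a homeomorphism of solid tori, and then by the identity to a homeomorphism $U_\bullet\to U_\bullet'$. Hence \eqref{eq:Uonto} holds for $U'_\bullet$, and by van Kampen's theorem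
\begin{equation}\label{eq:Eonto}
\pi_1(E'_\bullet)\to\pi_1(N_\bullet)\quad\text{is onto.}
\end{equation}

\emph{Surgery in $E_\bullet$ adjoins roots.} Let $\mathcal V_j$ be a regular neighborhood in $E_\bullet$ of the thin annulus from $\partial K_j$ to the pushed $\omega_j$, one for each $\sigma_\bullet$-orbit of edges, pairwise disjoint and disjoint from $S\times1$ and from the segments $v\times[0,1]$, $v\in V$. It is a solid torus with core $\omega_j$, attached to the closure $E_\bullet^0$ of the rest of $E_\bullet$ along an annulus $A_j$ of slope $\lambda_j$. Pushing in the boundary gives a homeomorphism $E_\bullet\to E_\bullet^0$, supported near the $\mathcal V_j$, which takes $\partial K_j$ to the core of $A_j$. Through it we regard paths and homotopies in $E_\bullet$ as lying in $E^0_\bullet\subset N_\bullet$; paths in $S\times 1$ and the paths $\theta_v^\bullet$, $v\in V$, are not moved. The manifold $E'_\bullet$ is obtained from $E_\bullet^0$ by attaching along each $A_j$ a solid torus $\mathcal V'_j$ with meridian $\lambda_j+m\mu_j$. Since $\lambda_j$ meets this meridian $m$ times, it is the $m$-th power of a generator of $\pi_1\mathcal V'_j\cong\mathbb Z$. By van Kampen's theorem,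 $\pi_1E'_\bullet$ is generated by $\pi_1E_\bullet$ and, for each orbit, one generator of $\pi_1\mathcal V'_j$, joined to the base point by an arbitrary path in $E^0_\bullet$ ending on $A_j$. Moreover, $\pi_1E_\bullet$ is generated by $\pi_1S$ and the paths $\theta^\bullet_v$, $v\in V$, with both ends joined to the base point in $S=S\times1$, since $E_\bullet$ arises from a product by identifying pairs of discs.

\subsection*{The defect of the sliding relation}
In $X_\bullet$ we could slide a fiber along any path. In $N_\bullet$ the slide along an edge runs into the surgery curve of that edge, and we measure the failure by a loop. For an oriented edge $c$ of $\tau$ from $v$ to $w$ put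
\begin{equation}\label{eq:defect}
\Lambda^\bullet_c=\theta^\bullet_v\,\sigma_\bullet(c)\,(\theta_w^\bullet)^{-1}c^{-1},\qquad\text{so that}\qquad\theta^\bullet_v\,\sigma_\bullet(c)=\Lambda_c^\bullet\,c\,\theta^\bullet_w .
\end{equation}
It is a loop at $v$. Inverting the definition gives $c^{-1}(\Lambda^\bullet_c)^{-1}c=\theta^\bullet_w\sigma_\bullet(c)^{-1}(\theta_v^\bullet)^{-1}c$, that is,
\begin{equation}\label{eq:inverse}
\Lambda^\bullet_{c^{-1}}=c^{-1}(\Lambda_c^\bullet)^{-1}c .
\end{equation}
Let $j$ be the underlying edge of $c$. The strips $\{h\le t\le1\}$ over $j$ and over $\sigma_\bullet j$ (Figure~\ref{fig:link}) are two discs, glued in $E_\bullet$ along their two window segments. The result is an annulus. One boundary curve consists of the two tops and the four vertical sides, and is $\Lambda_c^\bullet$. The other consists of the graphs of $h$ over $\kappa_j$ and $\kappa_{\sigma_\bullet j}$, and is $\partial K_j$. So $\Lambda_c^\bullet$ is conjugate, by a path in $E_\bullet^0$, to the core of $A_j$. Conjugating a generator of $\pi_1\mathcal V_j'$ by the same path, we obtain a loop $k_c^\bullet$ at $v$ with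
\begin{equation}\label{eq:root}
\Lambda_c^\bullet=(k_c^\bullet)^m .
\end{equation}
This is the reason for the slope $\lambda_j+m\mu_j$: the single element $k^\bullet_c$ accounts both for the new solid torus and for the defect. For an edge path $p=c_1\cdots c_l$ from $v$ to $w$, apply \eqref{eq:defect} to $c_1,\dots,c_l$ in turn:
\begin{equation}\label{eq:pathdefect}
\theta_v^\bullet\,\sigma_\bullet(p)=\Lambda_p^\bullet\,p\,\theta^\bullet_w,\qquad\Lambda_p^\bullet=\prod_{i=1}^l(c_1\cdots c_{i-1})\,\Lambda^\bullet_{c_i}\,(c_1\cdots c_{i-1})^{-1}.
\end{equation}
Take $x$, a vertex of $\tau$, as base point, and let $t_\bullet=\theta_x^\bullet p_0^{-1}$, now a loop in $N_\bullet$. For $p=p_i$ and $\tilde p=\sigma_\bullet(p)^{-1}$, equation \eqref{eq:pathdefect} reads $\theta_x^\bullet\tilde p^{-1}=\Lambda_p^\bullet\,p\,(\theta_x^\bullet)^{-1}$. Hence $\tilde p=\theta_x^\bullet p^{-1}(\Lambda_p^\bullet)^{-1}\theta_x^\bullet$, and \eqref{eq:keymodel} acquires one correction factor: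
\begin{equation}\label{eq:key}
\tilde p\,p_0^{-1}=t_\bullet\,(p\,p_0^{-1})^{-1}(\Lambda_p^\bullet)^{-1}\,t_\bullet .
\end{equation}

\subsection*{Generating the pieces and the union}
A \emph{root system} for $\bullet$ is a set of $e$ loops $\zeta k_c^\bullet\zeta^{-1}$, one for each $\sigma_\bullet$-orbit of edges of $\tau$, where $c$ is an oriented edge of the orbit and $\zeta$ is a path in $S$ from $x$ to the origin of $c$. There are $|V|/2$ window loops in $\pi_1E_\bullet$; the next lemma shows that only one of them is needed.

\begin{lemma}\label{lem:generate}
The group $\pi_1(N_\bullet,x)$ is generated by the image of $\pi_1(S,x)$, the element $t_\bullet$ and any root system for $\bullet$.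
\end{lemma}

\begin{proof}
Let $H$ be the subgroup generated by these elements. Since $H$ contains $\pi_1(S,x)$, membership in $H$ of a loop $\zeta k\zeta^{-1}$ or $\zeta\theta\zeta'^{-1}$ does not depend on the choice of the connecting paths $\zeta,\zeta'$ in $S$. Call a vertex $v$ \emph{good} if $\zeta\theta_v^\bullet\zeta'^{-1}\in H$ for paths $\zeta,\zeta'$ in $S$ from $x$ to $v$ and to $\sigma_\bullet v$. The vertex $x$ is good because $t_\bullet\in H$, and $v$ is good if and only if $\sigma_\bullet v$ is, because $\theta^\bullet_{\sigma_\bullet v}=(\theta_v^\bullet)^{-1}$.

Let $v$ be good and $c$ an edge from $v$ to $w$. Suppose first that the representative of the orbit of $c$ in the root system is $c$ or $c^{-1}$. By \eqref{eq:root} and \eqref{eq:inverse}, $\zeta\Lambda_c^\bullet\zeta^{-1}\in H$ for a path $\zeta$ from $x$ to $v$. For a path $\zeta'$ from $x$ to $\sigma_\bullet w$, equation \eqref{eq:defect} gives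
\[
\zeta\,\theta_v^\bullet\,\bigl(\zeta'\sigma_\bullet(c)^{-1}\bigr)^{-1}=\bigl(\zeta\Lambda_c^\bullet\zeta^{-1}\bigr)\bigl(\zeta c\,\theta_w^\bullet\,\zeta'^{-1}\bigr).
\]
The left side and the first factor lie in $H$, so $w$ is good. If the representative is $\sigma_\bullet(c)^{\pm1}$, the same argument applied to the good vertex $\sigma_\bullet v$ and the edge $\sigma_\bullet(c)$ shows that $\sigma_\bullet w$, hence $w$, is good. The 1-skeleton of $\tau$ is connected, so all vertices are good. Thus $H$ contains the image of $\pi_1E_\bullet$ and one generator for each $\mathcal V_j'$, hence the image of $\pi_1E'_\bullet$. Now use \eqref{eq:Eonto}.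
\end{proof}

To generate $\pi_1S$ itself by \eqref{eq:key} we need the correction factors $\Lambda_p^\bullet$ in our subgroup \emph{before} we know that it contains $\pi_1S$. So the connecting paths must be chosen with care. By \eqref{eq:arcs}, $\sigma_A$ interchanges the arcs $p_{2i}$ and $p_{2i+1}$, and $\sigma_B$ interchanges $p_{2i+1}$ and $p_{2i+2}$. Hence, for either $\bullet$, each $\sigma_\bullet$-orbit of edges in $\Theta$ has exactly one edge on an even arc and one on an odd arc. Call a root system for $\bullet$ \emph{even} if for each orbit in $\Theta$ the edge $c$ is the one on an even arc, oriented along the arc, and $\zeta$ is the initial segment of that arc; define \emph{odd} in the same way. For orbits not in $\Theta$ the choices are arbitrary. By \eqref{eq:root} and \eqref{eq:pathdefect},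
\begin{equation}\label{eq:evenodd}
\begin{array}{l}
\text{$\Lambda^\bullet_{p}$ is a product of $m$-th powers of elements of an even (odd) root system,}\\
\text{for every even (odd) arc $p$.}
\end{array}
\end{equation}

\begin{proposition}\label{prop:upper}
$\operatorname{rk}\pi_1M\le2+2e$ and $\operatorname{rk}\pi_1N_\bullet\le g+1+e$.
\end{proposition}

\begin{proof}
Let $H\le\pi_1(M,x)$ be generated by $t_A$, $t_B$, an even root system for $A$ and an odd root system for $B$: these are $2+2e$ elements. By \eqref{eq:evenodd}, $\Lambda^A_{p_{2i}}$ and $\Lambda^B_{p_{2i+1}}$ lie in $H$. By \eqref{eq:surgery}, the arcs $p_i$ in the relations \eqref{eq:key} for $A$ and for $B$ are the same arcs in $S\subset M$. With \eqref{eq:arcs} these relations give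
\[
a_{2i+1}=t_A\,a_{2i}^{-1}(\Lambda^A_{p_{2i}})^{-1}t_A,\qquad a_{2i+2}=t_B\,a_{2i+1}^{-1}(\Lambda^B_{p_{2i+1}})^{-1}t_B .
\]
Starting from $a_0=1$, all $a_i$ lie in $H$, so $H$ contains the image of $\pi_1(S,x)$. By Lemma~\ref{lem:generate}, $H$ contains the images of $\pi_1N_A$ and $\pi_1N_B$, which generate $\pi_1M$.

In $\pi_1(N_\bullet,x)$ consider the subgroup generated by $t_\bullet$, the $n-1=g$ elements $a_2,a_4,\dots,a_{2n-2}$ and an even root system for $\bullet$. By \eqref{eq:arcs}, $\sigma_A(p_{2i})^{-1}=p_{2i+1}$ and $\sigma_B(p_{2i})^{-1}=p_{2i-1}$, so in both cases every odd arc has the form $\sigma_\bullet(p_{2i})^{-1}$. By \eqref{eq:key} and \eqref{eq:evenodd} the subgroup contains all $a_i$, hence the image of $\pi_1(S,x)$, and by Lemma~\ref{lem:generate} it is the whole group.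
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $M$, $S$, $N_A$, $N_B$ from Section~\ref{sec:filling}. All return paths of $N_A$ and $N_B$ are longer than $L$ by Lemma~\ref{lem:return}. By Lemma~\ref{lem:homology} and Proposition~\ref{prop:upper},
\[
\operatorname{rk}\pi_1N_A+\operatorname{rk}\pi_1N_B-g\ge2(g+1+e)-g=g+2+2e>2+2e\ge\operatorname{rk}\pi_1M .
\]
Applied with $L=L(g)$, or any $L>0$ if $L(g)\le0$, this contradicts \eqref{eq:conj}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Lemma~\ref{lem:homology} and Proposition~\ref{prop:upper} give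
\[
\operatorname{rk}\pi_1N_\bullet=\dim H_1(N_\bullet;\mathbb F_2)=g+1+e .
\]
Proposition~\ref{prop:lower} with $\mathbb F=\mathbb F_2$ then gives $\operatorname{rk}\pi_1M\ge2(g+1+e)-2g=2+2e$, and equality holds by Proposition~\ref{prop:upper}.

The double $DN_A$ is a closed orientable hyperbolic 3-manifold, split by $S$ into two copies of $N_A$, whose return paths are longer than $L$. Take $g+1+e$ generators of the fundamental group of the first copy, and in the second copy take $t_A$ and a root system. The first set generates a subgroup containing the image of $\pi_1S$, so by Lemma~\ref{lem:generate} these $(g+1+e)+(1+e)=2(g+1+e)-g$ elements generate $\pi_1(DN_A)$. Conversely, in Lemma~\ref{lem:MV} the two kernels coincide and have dimension $g$, so $\dim H_1(DN_A;\mathbb F_2)=2(g+1+e)-g$. Hence $\operatorname{rk}\pi_1(DN_A)=2\operatorname{rk}\pi_1N_A-g$.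

The manifolds $M$ and $DN_A$ have the same $g$ and pieces of the same ranks, but their ranks differ by $g>0$. This proves the last sentence of the theorem: a subtracted term depending only on $g$ would have to equal both $2g$ and $g$. Finally, every large $k$ is allowed in Section~\ref{sec:packing}, and $e$, half the number of edges of $\tau_k$, tends to infinity with $k$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BP} Benedetti and Petronio, \emph{Lectures on Hyperbolic Geometry}.

\bibitem{CdV} Colin de Verdi\`ere, Invent. Math. 104 (1991).

\bibitem{DL} Dinkelbach and Leeb, Geom. Topol. 13 (2009).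

\bibitem{RS} \emph{Research Summary}, \texttt{http://homepages.math.uic.edu/\textasciitilde jdeblois/DeBlois\_research.pdf}

\bibitem{Th} Thurston, notes.

\end{thebibliography}
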